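
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The two front speeds of the stochastic heat equation coincide}


\begin{abstract}
For the stochastic heat equation $\partial_t u=\frac12\partial^2_{xx}u+\sigma(u)\dot W$ on the real line, driven by space-time white noise, let $\underline\lambda(k)$ be the largest speed at which exponentially large $k$-th moments travel, and let $\bar\lambda(k)$ be the smallest speed beyond which the $k$-th moments are exponentially small. We prove that $\underline\lambda(k)=\bar\lambda(k)$ for every real $k\ge 2$ whenever $\sigma$ is Lipschitz with $\inf_{z\ne0}|\sigma(z)/z|>0$ and $u_0$ is bounded and measurable. This confirms a conjecture made for $\sigma(0)=0$ and nonnegative, exponentially decaying initial data. The main step shows, for $\sigma(0)=0$, that a moment of size $e^{\ell t}$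 at $(t,x)$ forces a moment of exponentially larger size at the same place $x$ at every later time $(1+S)t$, $S>0$. In this case the method also gives a lower bound for the growth exponent behind the front, and for $k=2$ this bound is attained for every possible value of the front speed.
\end{abstract}

\section{Introduction}

\subsection{Two speeds}

Consider the stochastic heat equation
\begin{equation}\label{eq:she}
\partial_t u_t(x)=\tfrac12\,\partial_{xx}^2 u_t(x)+\sigma(u_t(x))\,\dot W_t(x),\qquad t>0,\ x\in\mathbf R,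
\end{equation}
where $\dot W$ is space-time white noise, $\sigma:\mathbf R\to\mathbf R$ is Lipschitz continuous, and the initial profile $u_0$ is nonrandom, bounded and measurable. There is then a unique mild solution, and $\sup_{x}E(|u_t(x)|^k)<\infty$ for all $t\ge0$ and $k\ge2$.

If $\sigma(0)=0$ and $u_0$ decays at infinity, one expects the solution to be small far from the origin, while the noise can make the moments grow exponentially near the origin. How fast does the region of large moments spread? To measure this, put, for real $k\ge2$ and $\alpha>0$,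
\begin{equation}\label{eq:Lambda}
\Lambda(\alpha)=\Lambda_k(\alpha):=\limsup_{t\to\infty}\frac1t\sup_{|x|\ge\alpha t}\log E\big(|u_t(x)|^k\big),\qquad \log0:=-\infty .
\end{equation}
This is the exponential growth rate of the largest $k$-th moment seen outside the cone $|x|<\alpha t$. Since the region $|x|\ge\alpha t$ shrinks as $\alpha$ grows, $\Lambda$ is nonincreasing. Define
\[
\underline\lambda(k):=\sup\{\alpha>0:\Lambda_k(\alpha)>0\},\qquad
\bar\lambda(k):=\inf\{\alpha>0:\Lambda_k(\alpha)<0\},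
\]
with $\sup\varnothing:=0$ and $\inf\varnothing:=\infty$. Exponentially large moments occur at every speed below $\underline\lambda(k)$, and all moments are exponentially small beyond every speed above $\bar\lambda(k)$. Monotonicity of $\Lambda$ gives $0\le\underline\lambda(k)\le\bar\lambda(k)\le\infty$. The two numbers differ exactly when $\Lambda_k$ vanishes on an open interval of speeds.

The following theorem of Conus and Khoshnevisan (Theorem~4.1; see \cite{Recife}) says that the front moves at a linear rate. \emph{Suppose $u_0:\mathbf R\to\mathbf R_+$ is bounded and lower semicontinuous, is strictly positive on a set of strictly positive measure, and satisfies $|u_0(x)|=O(e^{-\rho|x|})$ as $|x|\to\infty$ for some $\rho>0$. If, in addition, $\sigma(0)=0$ and $\inf_{x\ne0}|\sigma(x)/x|>0$, then}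
\begin{equation}\label{eq:CK}
0<\underline\lambda(k)\le\bar\lambda(k)<\infty\qquad\text{for all }k\ge2 .
\end{equation}
The conjecture stated with it reads: ``I believe that the middle inequality is an identity'' \cite{Recife}. In the parabolic Anderson case $\sigma(x)\propto x$, Chen and Dalang have verified that $\underline\lambda(k)=\bar\lambda(k)$.

A computable example supports the guess. Let $\sigma(z)=Lz$ with $L>0$, $k=2$, $m:=L^2/2$ and $u_0(x)=e^{-m|x|}$. Then $\Lambda_2(a)=m^2-a^2$ for $0<a<m$ (Theorem~\ref{thm:quant}(3) with $\rho=m$): growth of the second moment at rate $m^2$ competes with the cost $a^2$ of traveling at speed $a$, and the exponent reaches zero with nonzero slope as $a\uparrow m$. For general $\sigma$ we have no such formula, and the question is what could prevent $\Lambda$ from resting at zero before it becomes negative.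

\subsection{Results}

Throughout, $k\ge2$ is real, $u_0$ is nonrandom, bounded and measurable (and may change sign), $\sigma$ is Lipschitz with constant $\mathrm{Lip}$, and
\[
L:=\inf_{z\ne0}|\sigma(z)/z|>0,\qquad m:=L^2/2 .
\]

\begin{theorem}\label{thm:main}
$\underline\lambda(k)=\bar\lambda(k)\in[0,\infty]$ for all $k\ge2$. In particular, under the hypotheses of the theorem of Conus and Khoshnevisan, the middle inequality in \eqref{eq:CK} is an identity.
\end{theorem}

Write $\lambda=\lambda(k)$ for the common value.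

\begin{theorem}\label{thm:quant}
Assume also $\sigma(0)=0$.
\begin{enumerate}
\item[(1)] If $\alpha>0$, $S>0$, $Y\in\mathbf R$, $\alpha+Y>0$ and $\Lambda(\alpha)>-\infty$, then
\begin{equation}\label{eq:super}
(1+S)\,\Lambda\Big(\frac{\alpha+Y}{1+S}\Big)\ \ge\ \Lambda(\alpha)+\frac k2\Big(m^2S-\frac{Y^2}{S}\Big).
\end{equation}
\item[(2)] Suppose $u_0$ is not a.e.\ zero. Then $\Lambda(a)\ge\frac k2(m^2-a^2)$ for all $a>0$, so $\lambda\ge m$. If $\lambda<\infty$, then for $0<a<\lambda$
\begin{equation}\label{eq:lower}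
\Lambda(a)\ \ge\ \begin{cases}k(\lambda-a)\big(\lambda-\sqrt{\lambda^2-m^2}\,\big), & a\ge \lambda-\sqrt{\lambda^2-m^2},\\[2pt] \tfrac k2(m^2-a^2),& a\le \lambda-\sqrt{\lambda^2-m^2}.\end{cases}
\end{equation}
If $\lambda=\infty$, then $\Lambda(a)\ge km^2/2=kL^4/8$ for all $a>0$.
\item[(3)] For $k=2$, \eqref{eq:lower} is optimal for every value $\lambda\in[m,\infty)$: if $\sigma(z)=Lz$ and $u_0(x)=e^{-\rho|x|}$ with $0<\rho\le m$, then $\lambda(2)=\frac{m^2+\rho^2}{2\rho}$, and \eqref{eq:lower} is an equality for all $0<a<\lambda(2)$.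
\end{enumerate}
\end{theorem}

The right side of \eqref{eq:lower} has a simple shape. Consider the tangents from the point $(\lambda,0)$ on the axis to the parabola $b\mapsto\frac k2(m^2-b^2)$. Their points of contact are the roots of $b^2-2\lambda b+m^2=0$. Take the tangent at the smaller root $b=\lambda-\sqrt{\lambda^2-m^2}\in(0,m]$; it has slope $-kb$. The bound follows the parabola up to $b$ and this tangent from $b$ to $\lambda$.

Inequality \eqref{eq:super} is of superadditive type. Put $\Psi(r,y):=r\Lambda(y/r)$ and $\Psi_0(S,Y):=\frac k2(m^2S-Y^2/S)$; then \eqref{eq:super} reads $\Psi(1+S,\alpha+Y)\ge\Psi(1,\alpha)+\Psi_0(S,Y)$. Here time and space are measured in units of a large $t$. A peak that has reached $\alpha$ at time $1$ may then spend time $S$ moving by $Y$, and $\Psi_0(S,Y)$ bounds from below the change of the exponent; it is a gain if $|Y|<mS$.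

\begin{remark}
The hypothesis $L>0$ cannot simply be dropped from Theorem~\ref{thm:main}, which is stated for general bounded $u_0$. If $\sigma(1)=0$ and $u_0\equiv1$, then $u\equiv1$ and $\Lambda\equiv0$, so $\underline\lambda(k)=0$ and $\bar\lambda(k)=\infty$.
\end{remark}

\subsection{The idea: waiting}\label{ss:idea}

Assume $\sigma(0)=0$. To prove Theorem~\ref{thm:main} we need only $Y=0$ in \eqref{eq:super}. Suppose $\Lambda(\alpha)\ge0$. Then there are arbitrarily large times $t$ and points $|x|\ge\alpha t$ where $E|u_t(x)|^k\ge e^{-o(t)}$. Do not follow the peak; wait at $x$. If the $k$-th moment at $x$ gains a factor $e^{\frac k2m^2St-o(t)}$ during the next $St$ units of time, then it is exponentially large at time $(1+S)t$. At that time the condition $|x|\ge\alpha t$ says that $x$ lies at speed at least $\alpha/(1+S)$. So $\Lambda\ge0$ at $\alpha$ forces $\Lambda>0$ at every smaller speed, and $\Lambda$ cannot vanish on an interval.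

It remains to justify the gain. Conditionally on the past up to time $t$, the second moment satisfies a renewal inequality, and solving it produces a kernel that grows like $e^{m^2s}$ (Section~\ref{s:renewal}). The forcing term, however, is not $u_t(x)^2$ but $((p_r*u_t)(y))^2$, where $p$ is the heat kernel. If $u_t$ oscillates strongly near $x$, the smoothed field $p_r*u_t$ could be negligible even though $E|u_t(x)|^k$ is not. The central part of the proof deals with this by restarting slightly before time $t$. Section~\ref{s:toy} does so by hand in the easiest situation, when the moment at $(t,x)$ is comparable to the largest moment anywhere up to time $t$. Far out in the front this need not hold. Section~\ref{s:smooth} replaces global comparability by comparability up to exponential weights. Section~\ref{s:prop} shows that, if $E|u_t(x)|^k\ge e^{-O(t)}$, then a point with this weaker property, and with a moment no smaller up to a constant factor, can be found within space-time distance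 $\delta t$ of $(t,x)$.

\section{Standard facts}\label{s:facts}

Let $p_t(x)=(2\pi t)^{-1/2}e^{-x^2/(2t)}$, let $*$ denote convolution in space, with $p_0*u_0:=u_0$, let $(\mathcal F_t)$ be the completed filtration of the noise, and write $\|u_0\|_\infty:=\sup|u_0|$, $\|\cdot\|_k=(E|\cdot|^k)^{1/k}$ and
\[
G(t,x):=\|u_t(x)\|_k .
\]
The following facts are standard; see \cite{Walsh,Dalang}.

\smallskip\noindent\textbf{Mild solution.} The solution has a version that is a predictable random field with $\sup_{t\le T}\sup_xE|u_t(x)|^2<\infty$ for all $T$, and for each $(t,x)$ it is the $L^2$-limit of the Picard iterates $u^{(0)}\equiv0$,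
\begin{equation}\label{eq:picard}
u^{(n+1)}_t(x)=(p_t*u_0)(x)+\int_{(0,t)\times\mathbf R}p_{t-r}(x-y)\,\sigma(u^{(n)}_r(y))\,W(dr\,dy).
\end{equation}

\smallskip\noindent\textbf{Moments of stochastic integrals.} For predictable $\Phi$ with $E\iint\Phi^2<\infty$, It\^o's isometry says $E[(\int\Phi\,dW)^2]=E\iint\Phi^2$. For $k\ge2$, the Burkholder--Davis--Gundy inequality and Minkowski's inequality in $L^{k/2}$ give, with a finite constant $c_k$,
\begin{equation}\label{eq:bdg}
\Big\|\int\Phi\,dW\Big\|_k^2\le c_k\Big\|\iint\Phi^2\Big\|_{k/2}\le c_k\iint\|\Phi(r,y)\|_k^2\,dr\,dy .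
\end{equation}

\smallskip\noindent\textbf{Kernels.} Let $q(s):=(4\pi s)^{-1/2}$. Then
\begin{equation}\label{eq:kernels}
p_s(x)^2=q(s)\,p_{s/2}(x),\qquad \int p_s(x)^2\,dx=q(s),\qquad \int_0^\infty e^{-\beta r}q(r)\,dr=\frac1{2\sqrt\beta}\quad(\beta>0),
\end{equation}
and $\int_0^tq(r)\,dr=\sqrt{t/\pi}$. Note also $p_{s/2}(x)=(\pi s)^{-1/2}e^{-x^2/s}$. Since $e^{b|z|}\le e^{bz}+e^{-bz}$,
\begin{equation}\label{eq:expmom}
\int p_v(z)e^{b|z|}\,dz\le2e^{b^2v/2}\qquad(v>0,\ b\ge0).
\end{equation}

\smallskip\noindent\textbf{Restarting.} For $t\ge0$, $s>0$ and $x\in\mathbf R$, a.s.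
\begin{equation}\label{eq:restart}
u_{t+s}(x)=(p_s*u_t)(x)+\int_{(t,t+s)\times\mathbf R}p_{t+s-r}(x-y)\,\sigma(u_r(y))\,W(dr\,dy).
\end{equation}
Indeed, split the noise integral that defines $u_{t+s}(x)$ at time $t$. On $(0,t)$ write $p_{t+s-r}=p_s*p_{t-r}$ and use the stochastic Fubini theorem, which applies because
\[
\int dz\,p_s(x-z)\int_0^tdr\int dy\,p_{t-r}(z-y)^2E[\sigma(u_r(y))^2]<\infty .
\]

\smallskip\noindent\textbf{Measurability.} For fixed $t$, $(z,\omega)\mapsto u_t(z)$ is $\mathcal B(\mathbf R)\otimes\mathcal F_t$-measurable. Since $\sup_zE|u_t(z)|<\infty$, a.s.\ $\int e^{-z^2/n}|u_t(z)|\,dz<\infty$ for all $n\in\mathbf N$. So a.s.\ $(p_r*u_t)(y)$ is an absolutely convergent integral for all $r>0$ and $y\in\mathbf R$ simultaneously, and by Fubini it is jointly measurable in $(r,y,\omega)$ with respect to $\mathcal B((0,\infty)\times\mathbf R)\otimes\mathcal F_t$. Hence the integrals of $(p_r*u_t)(y)$ and of its square over $(r,y)$ that appear below are $\mathcal F_t$-measurable,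 and the theorems of Tonelli and Minkowski apply to them.

\medskip
We record one consequence, the only a priori upper bound on higher moments that we need.

\begin{lemma}\label{lem:upper}
If $\sigma(0)=0$, there is $C_0\ge1$ with $G(t,x)\le C_0e^{C_0t}$ for all $t\ge0$ and $x\in\mathbf R$.
\end{lemma}

\begin{proof}
Since $\sigma(0)=0$, $|\sigma(z)|\le\mathrm{Lip}\,|z|$. Let $\beta>0$ and $N_n:=\sup_{t\ge0,\,x}e^{-\beta t}\|u^{(n)}_t(x)\|_k^2$, so $N_0=0$. By \eqref{eq:picard}, \eqref{eq:bdg} and \eqref{eq:kernels},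
\[
\|u^{(n+1)}_t(x)\|_k^2\le2\|u_0\|_\infty^2+2c_k\mathrm{Lip}^2\int_0^tq(t-r)\,N_ne^{\beta r}\,dr .
\]
Multiplying by $e^{-\beta t}$ and using the Laplace transform of $q$, we get $N_{n+1}\le2\|u_0\|_\infty^2+c_k\mathrm{Lip}^2\beta^{-1/2}N_n$. Choose $\beta$ with $c_k\mathrm{Lip}^2\beta^{-1/2}\le\frac12$; by induction $N_n\le4\|u_0\|_\infty^2$ for all $n$. Passing, for each $(t,x)$, to an a.s.\ convergent subsequence and using Fatou's lemma, $G(t,x)^2\le4\|u_0\|_\infty^2e^{\beta t}$.
\end{proof}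

\section{The renewal inequality}\label{s:renewal}

The second moment of a solution satisfies a linear renewal inequality with kernel $p_s(x)^2=q(s)p_{s/2}(x)$ (an identity if $\sigma$ is linear). This kernel can be iterated explicitly, because its powers under space-time convolution factor into a function of time and the Gaussian $p_{s/2}$. For $b>0$ let
\[
K_b(s):=\sum_{n\ge1}b^nq^{*n}(s),\qquad s>0,
\]
where $q^{*n}$ is the $n$-fold convolution on $(0,\infty)$.

\begin{lemma}\label{lem:renewal}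
Let $b>0$ and let $f,F:(0,\infty)\times\mathbf R\to[0,\infty)$ be measurable with
\begin{equation}\label{eq:renewal}
F_s(x)\ge f_s(x)+b\int_0^sdr\int dy\,p_{s-r}(x-y)^2F_r(y)\qquad(s>0,\ x\in\mathbf R).
\end{equation}
Then
\begin{equation}\label{eq:renewalsol}
F_s(x)\ \ge\ f_s(x)+\int_0^sK_b(s-r)\,(p_{(s-r)/2}*f_r)(x)\,dr .
\end{equation}
Moreover,
\begin{equation}\label{eq:Klower}
K_b(s)\ge\tfrac{b^2}4\,e^{b^2s/4},\qquad \int_0^\infty e^{-\beta s}K_b(s)\,ds=\sum_{n\ge1}\Big(\frac b{2\sqrt\beta}\Big)^n<\infty\quad\text{for }\beta>\tfrac{b^2}4 .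
\end{equation}
If equality holds in \eqref{eq:renewal} for all $(s,x)$ and $F$ is bounded on $(0,T]\times\mathbf R$ for every $T$, then equality holds in \eqref{eq:renewalsol}.
\end{lemma}

\begin{proof}
Write \eqref{eq:renewal} as $F\ge f+\mathcal TF$. By \eqref{eq:kernels}, $\mathcal T$ is space-time convolution with $b\,q(s)p_{s/2}(x)$. Since $p_{(s-r)/2}*p_{r/2}=p_{s/2}$, $\mathcal T^n$ is space-time convolution with $b^nq^{*n}(s)p_{s/2}(x)$. The operator $\mathcal T$ preserves nonnegativity, so iteration gives $F\ge\sum_{n=0}^N\mathcal T^nf$ for all $N$; let $N\to\infty$.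

The Laplace transform of $b^nq^{*n}$ is $(b/(2\sqrt\beta))^n$, which gives the second part of \eqref{eq:Klower}. Inverting, $q^{*n}(s)=2^{-n}s^{n/2-1}/\Gamma(n/2)$. Keeping only the even terms $n=2j$,
\[
K_b(s)\ge\sum_{j\ge1}\Big(\frac{b^2}4\Big)^j\frac{s^{j-1}}{(j-1)!}=\frac{b^2}4\,e^{b^2s/4}.
\]

If $F=f+\mathcal TF$, then $F=\sum_{n<N}\mathcal T^nf+\mathcal T^NF$. On $(0,T]\times\mathbf R$ and for $\beta>b^2/4$,
\[
\mathcal T^NF\le\sup_{(0,T]\times\mathbf R}F\cdot\int_0^Tb^Nq^{*N}(s)\,ds\le\sup_{(0,T]\times\mathbf R}F\cdot e^{\beta T}\Big(\frac b{2\sqrt\beta}\Big)^N\longrightarrow0\qquad(N\to\infty).\qedhere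
\]
\end{proof}

For $b=L^2$ the growth rate $b^2/4$ is $m^2$. To reach moments of order $k>2$ we apply the lemma conditionally on the past.

\begin{lemma}\label{lem:cond}
For all $t\ge0$, $s>0$ and $x\in\mathbf R$, a.s.
\[
E[u_{t+s}(x)^2\mid\mathcal F_t]\ \ge\ Q:=m^2\int_0^sdr\int dy\,e^{m^2(s-r)}\,p_{(s-r)/2}(x-y)\,\big((p_r*u_t)(y)\big)^2 .
\]
Consequently $E|u_{t+s}(x)|^k\ge E[Q^{k/2}]$.
\end{lemma}

\begin{proof}
Fix $A\in\mathcal F_t$ and, for $s>0$, put $F_s(x):=E[u_{t+s}(x)^21_A]$ and $h_s(x):=E[((p_s*u_t)(x))^21_A]$. Multiply \eqref{eq:restart} by $1_A$, which is $\mathcal F_t$-measurable and may be taken inside the stochastic integral over $(t,t+s)$. That integral has conditional mean zero given $\mathcal F_t$, and $(p_s*u_t)(x)1_A\in L^2(\mathcal F_t)$, so the cross term vanishes on squaring and taking expectations. By It\^o's isometry and $\sigma(z)^2\ge L^2z^2$,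
\begin{align*}
F_s(x)&=h_s(x)+\int_0^sdr\int dy\,p_{s-r}(x-y)^2E[\sigma(u_{t+r}(y))^21_A]\\
&\ge h_s(x)+L^2\int_0^sdr\int dy\,p_{s-r}(x-y)^2F_r(y).
\end{align*}
Lemma~\ref{lem:renewal} with $b=L^2$ and Tonelli's theorem give $E[u_{t+s}(x)^21_A]\ge E[Q1_A]$. Since $A\in\mathcal F_t$ is arbitrary and $Q$ is $\mathcal F_t$-measurable, the first claim follows. The second follows from the conditional Jensen inequality for $z\mapsto z^{k/2}$, $k/2\ge1$:
$E|u_{t+s}(x)|^k\ge E\big[(E[u_{t+s}(x)^2\mid\mathcal F_t])^{k/2}\big]\ge E[Q^{k/2}]$.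
\end{proof}

\section{The simplest case by hand}\label{s:toy}

We now show how waiting produces growth in the situation where nothing but the main idea is needed. Let $k=2$ and $\sigma(0)=0$, write $F_t(x):=E[u_t(x)^2]$, and suppose that for some $t\ge1$ and $x$
\begin{equation}\label{eq:toyhyp}
F_t(x)>0\qquad\text{and}\qquad F_r(y)\le4F_t(x)\quad\text{for all }r\le t,\ y\in\mathbf R .
\end{equation}
\emph{Then $F_{t+s}(x)\ge c\,s^{-1/2}e^{m^2s}F_t(x)$ for all $s\ge1$, with $c>0$ depending only on $\sigma$.}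

Restarting the renewal inequality at time $t$ itself would require a lower bound for $p_r*u_t$, about which \eqref{eq:toyhyp} says nothing. Restart instead slightly \emph{before} $t$. Let $\tau\in(0,1]$, $v:=u_{t-\tau}$, and write $u_t(x)=(p_\tau*v)(x)+N$ as in \eqref{eq:restart}. By It\^o's isometry, $|\sigma(z)|\le\mathrm{Lip}\,|z|$ and \eqref{eq:toyhyp},
\[
E[N^2]\le\mathrm{Lip}^2\int_0^\tau q(r)\,4F_t(x)\,dr=4\,\mathrm{Lip}^2\sqrt{\tau/\pi}\;F_t(x).
\]
For $\tau:=\min\{1,\pi/(2^{12}\mathrm{Lip}^4)\}$ this is at most $\frac1{16}F_t(x)$. So the noise of the last $\tau$ units of time cannot account for the size of $u_t(x)$: the smoothed field $(p_\tau*v)(x)$ has $L^2$-norm at least $\frac34F_t(x)^{1/2}$. By Minkowski's inequality and \eqref{eq:toyhyp},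
\[
\|(p_r*v)(y)-(p_\tau*v)(x)\|_2\le2F_t(x)^{1/2}\int|p_r(y-x-z)-p_\tau(z)|\,dz ,
\]
and the integral depends only on $(r,y-x)$ and tends to $0$ as $(r,y-x)\to(\tau,0)$. Hence there is $\eta\in(0,\frac12]$, depending only on $\tau$, such that $E[((p_r*v)(y))^2]\ge\frac14F_t(x)$ on the box $B=[\tau,\tau+\eta]\times[x-\eta,x+\eta]$.

Now apply Lemma~\ref{lem:cond} with base time $t-\tau$ and elapsed time $s+\tau$, take expectations, and keep only $(r,y)\in B$. There $s-\eta\le s+\tau-r\le s$ and $|x-y|\le\eta$, so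
\[
F_{t+s}(x)\ge m^2e^{m^2(s-\eta)}\,(\pi s)^{-1/2}e^{-\eta^2/(s-\eta)}\cdot2\eta^2\cdot\tfrac14F_t(x),
\]
and $\eta^2/(s-\eta)\le\frac12$. This is the claim.

\medskip
Two things must be changed for the general case. First, \eqref{eq:toyhyp} can fail far out in the front, where the moments may be much smaller than those near the origin. But the argument used it only over a time $\tau$ and against heat kernels, whose Gaussian tails tolerate exponential weights. Second, for $k>2$ Lemma~\ref{lem:cond} asks for a lower bound on the $k/2$-th moment of an integral over $B$, so pointwise lower bounds for moments of $(p_r*v)(y)$ do not suffice as they stand. We therefore control the average of $p_r*v$ over $B$, which is close in $L^k$ to the single random variable $u_t(x)$.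

\section{Smoothing does not destroy a near-maximal moment}\label{s:smooth}

In this section and the next, $\sigma(0)=0$, so $L|z|\le|\sigma(z)|\le\mathrm{Lip}\,|z|$. The upper bound says that the noise acting near $x$ is controlled by the size of the solution there.

\begin{lemma}\label{lem:smooth}
Assume $\sigma(0)=0$ and let $\theta,\mu>0$. There exist $\tau,\eta\in(0,1]$, depending only on $\theta,\mu,k,\mathrm{Lip}$, such that the following holds. If $s\ge\tau$, $G(s,x)>0$ and
\begin{equation}\label{eq:nearmax}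
G(r,y)\le2G(s,x)\,e^{\theta|y-x|+\mu(s-r)}\qquad\text{for all } r\in[s-\tau,s],\ y\in\mathbf R,
\end{equation}
then, with $v:=u_{s-\tau}$ and $B:=[\tau,\tau+\eta]\times[x-\eta,x+\eta]$,
\[
\Big\|\frac1{|B|}\iint_B(p_r*v)(y)\,dr\,dy\Big\|_k\ge\tfrac12G(s,x).
\]
\end{lemma}

\begin{proof}
\emph{Choice of $\tau$.} Let $N:=u_s(x)-(p_\tau*v)(x)$. By \eqref{eq:restart}, \eqref{eq:bdg}, \eqref{eq:nearmax} and $p_r^2=q(r)p_{r/2}$,
\begin{align*}
\|N\|_k^2&\le4c_k\mathrm{Lip}^2G(s,x)^2e^{2\mu\tau}\int_0^\tau dr\,q(r)\int dz\,p_{r/2}(z)e^{2\theta|z|}\\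
&\le4c_k\mathrm{Lip}^2G(s,x)^2e^{2\mu\tau}\int_0^\tau\frac{2e^{\theta^2r}}{\sqrt{4\pi r}}\,dr ,
\end{align*}
where the last step is \eqref{eq:expmom}. The last integral tends to $0$ as $\tau\downarrow0$. Choose $\tau\le1$ so that $\|N\|_k\le\frac14G(s,x)$.

\emph{Choice of $\eta$.} With this $\tau$ fixed, write $(p_r*v)(y)=\int p_r(y-x-z)v(x+z)\,dz$ and $(p_\tau*v)(x)=\int p_\tau(z)v(x+z)\,dz$. By Minkowski's inequality and \eqref{eq:nearmax} at time $s-\tau$,
\[
\|(p_r*v)(y)-(p_\tau*v)(x)\|_k\le2G(s,x)e^{\mu\tau}\int|p_r(y-x-z)-p_\tau(z)|\,e^{\theta|z|}\,dz .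
\]
The integral depends only on $(r,y-x)$. For $r\in[\tau,\tau+1]$ and $|y-x|\le1$,
\[
p_r(y-x-z)\le(2\pi\tau)^{-1/2}\exp\Big(-\frac{((|z|-1)_+)^2}{2(\tau+1)}\Big),
\]
which is integrable against $e^{\theta|z|}dz$. By dominated convergence the integral tends to $0$ as $(r,y-x)\to(\tau,0)$ with $r\ge\tau$. Choose $\eta\in(0,1]$ so that the right side is at most $\frac14G(s,x)$ for $(r,y)\in B$.

\emph{Conclusion.} By Minkowski's inequality the average of $p_r*v$ over $B$ is within $\frac14G(s,x)$ of $(p_\tau*v)(x)$ in $L^k$, hence within $\frac12G(s,x)$ of $u_s(x)$.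
\end{proof}

\section{The propagation estimate}\label{s:prop}

A given point $(t_n,x_n)$ need not satisfy \eqref{eq:nearmax}. If it does not, some other point, at the same or an earlier time, carries a moment that is larger by more than the exponential weight, and we move there. Maximizing $G$ against a steep but fixed exponential penalty makes this one step. The global bound of Lemma~\ref{lem:upper} limits how much can be gained, and hence how far we move: at most $\delta t_n$ if the penalty rate is of order $1/\delta$.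

\begin{proposition}\label{prop:prop}
Assume $\sigma(0)=0$. Let $t_n\to\infty$ and $x_n\in\mathbf R$ satisfy $\liminf_n\frac1{t_n}\log E|u_{t_n}(x_n)|^k\ge\ell$ with $\ell\in\mathbf R$. Then for all $S>0$ and $Y\in\mathbf R$,
\[
\liminf_{n}\frac1{t_n}\log E\big|u_{(1+S)t_n}(x_n+Yt_n)\big|^k\ \ge\ \ell+\frac k2\Big(m^2S-\frac{Y^2}S\Big).
\]
\end{proposition}

\begin{proof}
Fix $\delta\in(0,\frac12]$. All statements below are for $n$ sufficiently large.

\emph{Selecting a near-maximal point.} Let $A:=(|\ell|+1)/k$, so $G(t_n,x_n)\ge e^{-At_n}>0$. Let $\theta=\mu:=(C_0+A+1)/\delta$ and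
\[
M_n:=\sup\big\{G(s,y)\,e^{-\theta|y-x_n|-\mu(t_n-s)}:\ 0\le s\le t_n,\ y\in\mathbf R\big\}\in[G(t_n,x_n),\infty),
\]
which is finite by Lemma~\ref{lem:upper}. Since $M_n>0$, we may choose $(s_n,y_n)$ in this index set at which the expression is at least $M_n/2$. Then the following hold.
\begin{enumerate}
\item[(a)] $G(s_n,y_n)\ge\frac12e^{\theta|y_n-x_n|+\mu(t_n-s_n)}G(t_n,x_n)\ge\frac12G(t_n,x_n)$, because $M_n\ge G(t_n,x_n)$.
\item[(b)] For $0\le r\le s_n$ and $y\in\mathbf R$,
\[
G(r,y)\le M_ne^{\theta|y-x_n|+\mu(t_n-r)}\le2G(s_n,y_n)\,e^{\theta|y-y_n|+\mu(s_n-r)} .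
\]
The second inequality uses $M_n\le2G(s_n,y_n)e^{-\theta|y_n-x_n|-\mu(t_n-s_n)}$ and the triangle inequality.
\item[(c)] By (a) and Lemma~\ref{lem:upper}, $e^{\theta|y_n-x_n|+\mu(t_n-s_n)}\le2C_0e^{(C_0+A)t_n}$. Once $t_n\ge\log(2C_0)$, the right side is at most $e^{(C_0+A+1)t_n}=e^{\theta\delta t_n}$, so $|y_n-x_n|+(t_n-s_n)\le\delta t_n$. In particular $s_n\ge t_n/2$.
\end{enumerate}

\emph{Propagation.} Take $\tau,\eta$ from Lemma~\ref{lem:smooth} for these $\theta,\mu$; they depend on $\delta$ but not on $n$. Since $s_n\ge t_n/2\ge\tau$, (b) allows us to apply Lemma~\ref{lem:smooth} at $(s_n,y_n)$. Put $v_n:=u_{s_n-\tau}$ and $B_n:=[\tau,\tau+\eta]\times[y_n-\eta,y_n+\eta]$. Apply Lemma~\ref{lem:cond} with base time $s_n-\tau$, elapsed time $s:=(1+S)t_n-s_n+\tau$ and point $X_n:=x_n+Yt_n$. For $(r,y)\in B_n$, (c) gives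
\[
0<St_n-\eta\le s-r\le(S+\delta)t_n,\qquad|X_n-y|\le(|Y|+\delta)t_n+\eta .
\]
Hence on $B_n$
\[
m^2e^{m^2(s-r)}p_{(s-r)/2}(X_n-y)\ \ge\ w_n:=\frac{m^2e^{m^2(St_n-\eta)}}{\sqrt{\pi(S+\delta)t_n}}\exp\Big(-\frac{((|Y|+\delta)t_n+\eta)^2}{St_n-\eta}\Big).
\]
Restricting the integral $Q$ to $B_n$ and using the Cauchy--Schwarz inequality,
\[
Q\ \ge\ w_n\iint_{B_n}\big((p_r*v_n)(y)\big)^2dr\,dy\ \ge\ w_n|B_n|\Big(\frac1{|B_n|}\iint_{B_n}(p_r*v_n)(y)\,dr\,dy\Big)^2 .
\]
By Lemma~\ref{lem:cond}, Lemma~\ref{lem:smooth} and (a),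
\[
E|u_{(1+S)t_n}(X_n)|^k\ge E[Q^{k/2}]\ge(w_n|B_n|)^{k/2}\,2^{-k}G(s_n,y_n)^k\ge\big(\tfrac1{16}w_n|B_n|\big)^{k/2}E|u_{t_n}(x_n)|^k .
\]
Here $|B_n|=2\eta^2$ does not depend on $n$, and $\frac1{t_n}\log w_n\to m^2S-(|Y|+\delta)^2/S$. So the $\liminf$ in the claim is at least $\ell+\frac k2\big(m^2S-(|Y|+\delta)^2/S\big)$. It does not involve $\delta$; let $\delta\downarrow0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:quant}(1)]
Let $\Lambda(\alpha)>-\infty$; by Lemma~\ref{lem:upper} also $\Lambda(\alpha)<\infty$. Choose $t_n\to\infty$ along which the $\limsup$ in \eqref{eq:Lambda} is attained as a limit. For large $n$ the supremum over $|x|\ge\alpha t_n$ is finite, so we may choose $|x_n|\ge\alpha t_n$ with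
\[
\log E|u_{t_n}(x_n)|^k\ge\sup_{|x|\ge\alpha t_n}\log E|u_{t_n}(x)|^k-1 .
\]
Passing to a subsequence, $x_n$ has constant sign $\epsilon\in\{-1,1\}$. Apply Proposition~\ref{prop:prop} with $\ell=\Lambda(\alpha)$ and with $\epsilon Y$ in place of $Y$. Since
\[
|x_n+\epsilon Yt_n|\ge|x_n|+Yt_n\ge(\alpha+Y)t_n=\frac{\alpha+Y}{1+S}\,(1+S)t_n ,
\]
the points $x_n+\epsilon Yt_n$ are admissible at the times $(1+S)t_n$ in the definition of $\Lambda\big(\frac{\alpha+Y}{1+S}\big)$. Therefore
\[
(1+S)\Lambda\Big(\frac{\alpha+Y}{1+S}\Big)\ge\liminf_n\frac1{t_n}\log E|u_{(1+S)t_n}(x_n+\epsilon Yt_n)|^k\ge\Lambda(\alpha)+\frac k2\Big(m^2S-\frac{Y^2}S\Big).\qedhere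
\]
\end{proof}

\section{Equality of the two speeds}\label{s:main}

\begin{proof}[Proof of Theorem~\ref{thm:main} when $\sigma(0)=0$]
This case contains the conjecture. Since $\underline\lambda(k)\le\bar\lambda(k)$, it remains to show $\bar\lambda(k)\le\underline\lambda(k)$. If $\bar\lambda(k)=0$ there is nothing to prove. Otherwise let $0<\alpha'<\alpha<\bar\lambda(k)$. By the definition of $\bar\lambda(k)$, $\Lambda(\alpha)\ge0$. Inequality \eqref{eq:super} with $Y=0$ and $1+S=\alpha/\alpha'$ gives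
\begin{equation}\label{eq:wait}
\Lambda(\alpha')\ \ge\ \frac{\Lambda(\alpha)+\frac k2m^2S}{1+S}\ \ge\ \frac k2\,m^2\Big(1-\frac{\alpha'}\alpha\Big)=\frac{kL^4}8\Big(1-\frac{\alpha'}\alpha\Big)>0 .
\end{equation}
Hence $\underline\lambda(k)\ge\alpha'$. Let $\alpha'\uparrow\bar\lambda(k)$.
\end{proof}

If $\sigma(0)\ne0$, the bound $|\sigma(z)|\le\mathrm{Lip}\,|z|$ behind Lemma~\ref{lem:smooth} is lost. But then the noise never switches off, and the moments grow exponentially everywhere.

\begin{proof}[Proof of Theorem~\ref{thm:main} when $\sigma(0)\neq0$]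
Since $\sigma$ is continuous, $\sigma(0)\ne0$ and $|\sigma(z)|\ge L|z|$, we have $\ell_0:=\inf|\sigma|>0$, and therefore $\sigma(z)^2\ge\frac12\ell_0^2+\frac12L^2z^2$ for all $z$. Let $F_t(x):=E[u_t(x)^2]$. It\^o's isometry and $\int_0^tq(r)\,dr=\sqrt{t/\pi}$ give
\[
F_t(x)\ \ge\ g_t+\tfrac12L^2\int_0^tdr\int dy\,p_{t-r}(x-y)^2F_r(y),\qquad g_t:=\tfrac12\ell_0^2\sqrt{t/\pi} .
\]
Lemma~\ref{lem:renewal} with $b=L^2/2$, for which $b^2/4=(m/2)^2$, yields for $t\ge1$ and $x\in\mathbf R$
\[
F_t(x)\ge\frac{m^2}4\int_0^te^{m^2(t-r)/4}g_r\,dr\ge c\,e^{m^2t/4},\qquad c:=\frac{m^2}4\int_0^1e^{-m^2r/4}g_r\,dr>0 .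
\]
By Jensen's inequality $E|u_t(x)|^k\ge F_t(x)^{k/2}$, so $\Lambda(\alpha)\ge km^2/8>0$ for all $\alpha>0$. Hence $\underline\lambda(k)=\bar\lambda(k)=\infty$.
\end{proof}

\section{The exponent behind the front}\label{s:sharp}

We prove the remaining parts of Theorem~\ref{thm:quant}; $\sigma(0)=0$ throughout. Part (2) uses \eqref{eq:super} in full. The peak just inside the front, at speed $\alpha$ near $\lambda$, is not made to wait but moves so as to end up at speed $a$, and the time $S$ it takes is optimized.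

\begin{proof}[Proof of Theorem~\ref{thm:quant}(2)]
Suppose $u_0$ is not a.e.\ zero. The function $(r,y)\mapsto(p_r*u_0)(y)$ is continuous on $(0,\infty)\times\mathbf R$. It does not vanish identically on $(0,1)\times\mathbf R$, since $p_r*u_0\to u_0$ a.e.\ as $r\downarrow0$. So there are $R>0$, a compact box $B\subset(0,1)\times[-R,R]$ of positive area and $c>0$ with $|(p_r*u_0)(y)|\ge c$ on $B$. Let $a>0$ and use Lemma~\ref{lem:cond} with $t=0$, elapsed time $s\ge2$ and $x=as$. On $B$ we have $s-1\le s-r\le s$ and $|as-y|\le as+R$, so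
\[
Q\ \ge\ m^2e^{m^2(s-1)}(\pi s)^{-1/2}\exp\Big(-\frac{(as+R)^2}{s-1}\Big)c^2|B|=e^{(m^2-a^2)s+o(s)} .
\]
Since $E|u_s(as)|^k\ge E[Q^{k/2}]$, we get $\Lambda(a)\ge\frac k2(m^2-a^2)$. This is positive for $a<m$, so $\lambda\ge m$.

Let $\lambda<\infty$, $0<a<\lambda$ and $\delta:=\lambda-a$. For $0<\alpha<\lambda$ we have $\Lambda(\alpha)\ge0$. Apply \eqref{eq:super} with $S>0$ and $Y=a(1+S)-\alpha$, for which $\alpha+Y=a(1+S)>0$, and let $\alpha\uparrow\lambda$; then $Y\to aS-\delta$. With $\kappa:=1+1/S$, which ranges over $(1,\infty)$, we have $S/(1+S)=1/\kappa$ and $a-\delta/S=\lambda-\delta\kappa$. Hence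
\[
\Lambda(a)\ge\frac k2\cdot\frac{m^2S-(aS-\delta)^2/S}{1+S}=\frac k2\cdot\frac{m^2-(\lambda-\delta \kappa)^2}{\kappa}=\frac k2\Big(2\lambda\delta-\frac{\lambda^2-m^2}\kappa-\delta^2\kappa\Big).
\]
If $a>\lambda-\sqrt{\lambda^2-m^2}$, that is, $\delta<\sqrt{\lambda^2-m^2}$, take $\kappa=\sqrt{\lambda^2-m^2}/\delta>1$. The right side becomes $k\delta\big(\lambda-\sqrt{\lambda^2-m^2}\,\big)$. If $a\le\lambda-\sqrt{\lambda^2-m^2}$, use $\Lambda(a)\ge\frac k2(m^2-a^2)$. The two expressions agree at $a=\lambda-\sqrt{\lambda^2-m^2}$, because then $\delta=\sqrt{\lambda^2-m^2}$ and $m^2-a^2=\lambda^2-\delta^2-(\lambda-\delta)^2=2\delta a$.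

If $\lambda=\infty$, then \eqref{eq:wait} holds for all $0<\alpha'<\alpha<\infty$; put $\alpha'=a$ and let $\alpha\to\infty$.
\end{proof}

For part (3) the second moment satisfies a renewal equation, which is solved by Lemma~\ref{lem:renewal}. The upper bound comes from comparing $u_0$ with $e^{-\rho'|\cdot|}$, $\rho'\le\rho$, and optimizing over $\rho'$.

\begin{proof}[Proof of Theorem~\ref{thm:quant}(3)]
Let $\sigma(z)=Lz$, $u_0(x)=e^{-\rho|x|}$ with $0<\rho\le m$, $k=2$, and $\lambda_\rho:=\frac{m^2+\rho^2}{2\rho}$. Note $\lambda_\rho\ge m\ge\rho$. Put $F_t(x):=E[u_t(x)^2]$ and $h_r(y):=((p_r*u_0)(y))^2$.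

\emph{Upper bound.} Let $0<\rho'\le\rho$, so $u_0\le e^{-\rho'|\cdot|}$. From $e^{-\rho'|y-z|}\le e^{-\rho'|y|+\rho'|z|}$ and \eqref{eq:expmom},
\[
h_r(y)\le4e^{-2\rho'|y|+\rho'^2r},\qquad (p_{s/2}*e^{-2\rho'|\cdot|})(x)\le2e^{-2\rho'|x|+\rho'^2s} .
\]
By It\^o's isometry, \eqref{eq:renewal} holds with equality for $f=h$ and $b=L^2$, and $F$ is bounded on $(0,T]\times\mathbf R$ for every $T$. So Lemma~\ref{lem:renewal} gives, with $K:=K_{L^2}$,
\[
F_t(x)=h_t(x)+\int_0^tK(t-r)\,(p_{(t-r)/2}*h_r)(x)\,dr\le8e^{-2\rho'|x|+\rho'^2t}\Big(1+\int_0^tK(r)\,dr\Big).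
\]
For $\beta>m^2$, \eqref{eq:Klower} gives $\int_0^tK(r)\,dr\le C_\beta e^{\beta t}$ with $C_\beta<\infty$. Hence $\Lambda(a)\le\beta+\rho'^2-2\rho'a$, and letting $\beta\downarrow m^2$, $\Lambda(a)\le m^2+\rho'^2-2\rho'a$. The choices $\rho'=\rho$, and $\rho'=a$ if $a\le\rho$, give
\begin{equation}\label{eq:upper}
\Lambda(a)\le2\rho(\lambda_\rho-a)\ \text{ for } a\ge\rho,\qquad \Lambda(a)\le m^2-a^2\ \text{ for } a\le\rho .
\end{equation}
In particular $\Lambda(a)<0$ for $a>\lambda_\rho$, so $\lambda(2)\le\lambda_\rho$.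

\emph{Lower bound.} For $0<r\le1$,
\[
(p_r*u_0)(y)\ge e^{-\rho|y|}\int p_r(z)e^{-\rho|z|}\,dz\ge c\,e^{-\rho|y|},\qquad c:=e^{-\rho}\int_{-1}^1p_1(z)\,dz>0 .
\]
Let $a\ge\rho$. In Lemma~\ref{lem:cond} with base time $0$, elapsed time $t\ge2$ and $x=at$, restrict $Q$ to $r\le1$, $|y-(a-\rho)t|\le1$. There $t-1\le t-r\le t$, $|at-y|\le\rho t+1$ and $|y|\le(a-\rho)t+1$, so
\[
F_t(at)\ \ge\ m^2e^{m^2(t-1)}(\pi t)^{-1/2}\exp\Big(-\frac{(\rho t+1)^2}{t-1}\Big)\cdot c^2e^{-2\rho((a-\rho)t+1)}\cdot2 .
\]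
Hence
\[
\Lambda(a)\ge m^2-\rho^2-2\rho(a-\rho)=2\rho(\lambda_\rho-a),
\]
which is positive for $\rho\le a<\lambda_\rho$. If $\rho<m$, then $\rho<\lambda_\rho$, and letting $a\uparrow\lambda_\rho$ gives $\lambda(2)\ge\lambda_\rho$. If $\rho=m$, then $\lambda_\rho=m\le\lambda(2)$ by part (2). So $\lambda(2)=\lambda_\rho$.

\emph{Equality in \eqref{eq:lower}.} Since $\lambda_\rho^2-m^2=\big(\frac{m^2-\rho^2}{2\rho}\big)^2$ and $\rho\le m$,
\[
\lambda_\rho-\sqrt{\lambda_\rho^2-m^2}=\frac{m^2+\rho^2-(m^2-\rho^2)}{2\rho}=\rho .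
\]
So the upper bounds \eqref{eq:upper} coincide with the right side of \eqref{eq:lower} for $k=2$, and \eqref{eq:lower} is an equality for all $0<a<\lambda(2)$. As $\rho$ runs over $(0,m]$, $\lambda_\rho$ runs over $[m,\infty)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Dalang} Dalang (1999).

\bibitem{Recife} \emph{Parabolic SPDEs and Intermittency}, 16th Brazilian Summer School of Probability, Recife, Brazil, August 6--11, 2012. \texttt{https://www.isibang.ac.in/\~{}athreya/archive/spde/davar2.pdf}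

\bibitem{Walsh} Walsh (1986).

\end{thebibliography}

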